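# A point–line–plane geometry that is $\omega$-categorical, supersimple and not CM-trivial

## 1. Weighted points, lines and planes

Everything in this lecture turns on one integer attached to a finite geometry. We define the geometries and the integer first, compute it on three small pictures, and say in Section 2 what it is for.

The language has three unary predicates, for **points** ($p, p',\dots$), **lines** ($l,m,n,\dots$) and **planes** ($\pi,\pi',\dots$), and one binary relation $I$ (incidence).

**Axioms $\Sigma$.** The three predicates partition the universe; $I$ is symmetric and holds only between elements of different kinds; and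

- (A1) if $p\,I\,l\,I\,\pi$, then $p\,I\,\pi$;
- (A2) two distinct points lie on at most one common line;
- (A3) two distinct planes are incident with at most one common line;
- (A4) if $\pi\neq\pi'$ and $p,l$ are both incident with both $\pi$ and $\pi'$, then $p\,I\,l$;
- (A4′) if $p\ne p'$ and $l,\pi$ are both incident with both $p$ and $p'$, then $l\,I\,\pi$.

The axioms are universal, so every substructure of a model of $\Sigma$ is a model of $\Sigma$. They are also invariant under **duality**, the exchange of points with planes: (A2) and (A3) are exchanged, (A4) and (A4′) are exchanged, (A1) is fixed. Everything below is invariant under duality, and we shall prove only one of two dual statements.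

An incidence that involves a line is a **line-incidence**. A **flag** is a triple $(p,l,\pi)$ with $p\,I\,l\,I\,\pi$; by (A1) then also $p\,I\,\pi$.

**Definition (predimension).** For finite $A\models\Sigma$,
$$\delta(A)=11(\#\text{points}+\#\text{planes})+19\,\#\text{lines}-10\,\#\text{line-incidences}-2\,\#\text{point–plane incidences}+2\,\#\text{flags}.$$

The unusual term is the last one: flags have positive weight. Here are three pictures.

*One flag.* Let $F=\{p,l,\pi\}$ be a flag. Then
$$\delta(p)=\delta(\pi)=11,\quad \delta(l)=19,\quad \delta(pl)=\delta(l\pi)=\delta(p\pi)=20,\quad \delta(F)=41-20-2+2=21. \tag{1}$$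

*A star.* Let a line $l$ carry $u$ points and $w$ planes, with no other lines. By (A1) all $uw$ point–plane pairs are incident, and each of them makes a flag with $l$. So
$$\delta=19+11(u+w)-10(u+w)-2uw+2uw=19+u+w. \tag{2}$$
The forced incidences and the flags cancel exactly.

*A digon.* Let $p$ and $\pi$ be incident, and let two lines $l\neq l'$ both be incident with both. There are four line-incidences, one point–plane incidence and two flags, so $\delta=60-40-2+4=22$. The axioms hold: (A1) because $p\,I\,\pi$, and the others because there are no two points and no two planes.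

## 2. What one flag can say about CM-triviality

Let $T$ be a complete theory in a countable language with infinite models, and let $\mathfrak C$ be a monster model. $T$ is *$\omega$-categorical* if it has exactly one countably infinite model up to isomorphism. $T$ is *simple* if it does not have the tree property: there are no formula $\varphi(x,y)$, number $k<\omega$ and family $(a_s:s\in\omega^{<\omega})$ such that $\{\varphi(x,a_{s^\frown i}):i<\omega\}$ is $k$-inconsistent for every $s$, while $\{\varphi(x,a_{\eta\restriction n}):n<\omega\}$ is consistent for every branch $\eta\in\omega^\omega$. Equivalently, forking independence is symmetric. We write $a\perp_AB$ for independence. $T$ is *supersimple* if it is simple and every complete type has ordinal-valued SU-rank, where $SU(a/B)\ge\alpha+1$ means that some $B'\supseteq B$ has $a\not\perp_BB'$ and $SU(a/B')\ge\alpha$.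

$\mathrm{Cb}(C/A)$ is the canonical base of the Lascar strong type of $C$ over $A$. In a general simple theory $\mathrm{acl}$ and $\mathrm{Cb}$ are understood in the hyperimaginary sense. By Buechler–Pillay–Wagner (*Supersimple theories*, JAMS 14 (2001)) supersimple theories eliminate hyperimaginaries, so there canonical bases live in $T^{eq}$ and bounded closure is $\mathrm{acl}^{eq}$. An *acl-set* is a set $A\subseteq\mathfrak C^{eq}$ with $A=\mathrm{acl}(A)$.

We use the following textbook facts about a supersimple theory.

- (S1) Independence is symmetric, transitive and monotone, has extension, and does not see the difference between a set and its $\mathrm{acl}^{eq}$. If $e\perp_Ae$, then $e\in\mathrm{acl}^{eq}(A)$.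
- (S2) $C\perp_{\mathrm{Cb}(C/X)}X$ and $\mathrm{Cb}(C/X)\subseteq\mathrm{acl}^{eq}(X)$. If $D\subseteq\mathrm{acl}^{eq}(X)$ and $C\perp_DX$, then $\mathrm{Cb}(C/X)\subseteq\mathrm{acl}^{eq}(D)$.
- (S3) In any simple theory, non-forking extensions preserve SU-rank.
- (S4) $a\equiv_{\mathrm{acl}^{eq}(C)}a'$ if and only if $a$ and $a'$ lie in the same class of every $C$-definable finite equivalence relation.

**Definition (CM-trivial).** $T$ is CM-trivial if for acl-sets $A,B,C$: whenever $\mathrm{acl}(A\cup C)\cap\mathrm{acl}(A\cup B)=A$, then $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(\mathrm{Cb}(C/A\cup B))$.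

In words: passing from the larger base $A\cup B$ down to $A$ does not create new canonical parameters, provided $A$ is closed in the sense of the hypothesis.

*A case by hand.* Call $T$ 1-based if $C\perp_{A\cap C}A$ for all acl-sets $A,C$, and suppose $T$ is supersimple and 1-based. Then it is CM-trivial. By (S2), $\mathrm{Cb}(C/A)\subseteq A\cap C$. Let $e\in A\cap C$ and put $D=\mathrm{Cb}(C/A\cup B)$. Since $C\perp_DA\cup B$ and $e$ lies on both sides, $e\perp_De$, so $e\in\mathrm{acl}(D)$. Thus $\mathrm{Cb}(C/A)\subseteq \mathrm{acl}(D)$, and the hypothesis on $A,B,C$ was not even needed. It is a quoted fact that every 1-based theory is CM-trivial, and also that Hrushovski's example of a non-1-based $\omega$-categorical supersimple theory is CM-trivial. So neither kind of theory separates the notions, and the question, from "Geometric Simplicity Theory" (http://web.yonsei.ac.kr/bkim/preprints/GST.pdf), is: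

*If $T$ is $\omega$-categorical supersimple, is it CM-trivial?*

**Theorem A.** There is a complete theory $T$ in a finite relational language with infinite models such that $T$ is $\omega$-categorical, $T$ is supersimple of finite SU-rank, and $T$ is not CM-trivial.

So the answer is no. The second theorem uses an integer-valued dimension $d$ and a closure operator $\mathrm{cl}$, both defined in Section 9.

**Theorem B.** For this $T$, non-forking on real sets is given by the explicit integer-valued dimension $d$, and $SU(a/B)=d(a/B)$ for all finite real tuples $a$ and small real sets $B$. Types of finite real tuples over finite real sets $C$ with $\mathrm{cl}(C)=C$ are strong types, and the independence theorem holds over such sets. $T$ is 2-ample, witnessed by real elements $p,l,\pi$ with $SU(p)=SU(\pi)=11$ and $SU(l)=19$: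
$$\mathrm{acl}^{eq}(p)\cap\mathrm{acl}^{eq}(l)=\mathrm{acl}^{eq}(\emptyset),\quad \mathrm{acl}^{eq}(p,l)\cap\mathrm{acl}^{eq}(p,\pi)=\mathrm{acl}^{eq}(p),\quad p\perp_l\pi,\quad p\not\perp\pi.$$

The witnesses form a flag, and the four displayed conditions are all we need:

**Proposition 1.** Let $T$ be supersimple and let $p,l,\pi$ be elements with

- (i) $\mathrm{acl}^{eq}(p)\cap\mathrm{acl}^{eq}(l)=\mathrm{acl}^{eq}(\emptyset)$,
- (ii) $\mathrm{acl}^{eq}(p,l)\cap\mathrm{acl}^{eq}(p,\pi)=\mathrm{acl}^{eq}(p)$,
- (iii) $p\perp_l\pi$,
- (iv) $p\not\perp\pi$.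

Then $T$ is not CM-trivial.

*Proof.* Let $A=\mathrm{acl}^{eq}(p)$, $B=\mathrm{acl}^{eq}(l)$, $C=\mathrm{acl}^{eq}(\pi)$. By (ii), $\mathrm{acl}(A\cup C)\cap\mathrm{acl}(A\cup B)=A$. By (iii), $C\perp_lA\cup B$, so $\mathrm{Cb}(C/A\cup B)\subseteq\mathrm{acl}^{eq}(l)$ by (S2). If $T$ were CM-trivial, then $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(\mathrm{Cb}(C/A\cup B))\subseteq\mathrm{acl}^{eq}(l)$. Also $\mathrm{Cb}(C/A)\subseteq A=\mathrm{acl}^{eq}(p)$. By (i), $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}^{eq}(\emptyset)$, hence $C\perp A$ by (S2), against (iv). ∎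

Now look at (1). If $d$ were a dimension that equals $\delta$ on the subsets of a flag and governs independence, then $d(\pi/l)=20-19=1=21-20=d(\pi/pl)$, which is (iii), and $d(\pi)=11\neq 9=20-11=d(\pi/p)$, which is (iv). The plan is to build a homogeneous structure in which this is so.

## 3. Two weightings that fail, and the obstacle the third one meets

In a construction of this kind the dimension of a finite set is the least predimension of a (suitable) set containing it, and the set that realizes this minimum is in the algebraic closure. With this in mind let us test simpler weights on the flag.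

*Charging only line-incidences.* Give points and planes weight $a$, lines weight $b$, each line-incidence weight $-c$, nothing else, and suppose single elements keep their weight as dimension. In $F$ we get $\delta(p\pi)=2a$ and $\delta(F)=2a+b-2c$. If $b\ge2c$, then $d(p\pi)=2a=d(p)+d(\pi)$ and (iv) fails. If $b<2c$, then the closure of $\{p,\pi\}$ contains $l$, so $l\in\mathrm{acl}(p,\pi)$. Then (ii) gives $l\in\mathrm{acl}(p)$, (i) gives $l\in\mathrm{acl}(\emptyset)$, and (iii) becomes $p\perp\pi$, against (iv). So $p$ and $\pi$ must be dependent for a reason that does not reveal $l$. A direct relation $p\,I\,\pi$, which remains when $l$ is forgotten, is such a reason; and since $p$ and $\pi$ are to be independent over $l$, it has to be forced by $p\,I\,l\,I\,\pi$. This is (A1).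

*Charging $-2$ for each point–plane incidence, with no flag term.* Then $\delta(p\pi)=20$ but $\delta(F)=19$, so $l$ is again pulled into the closure of $\{p,\pi\}$. The failure is worse for amalgamation. A line with $n$ points has $\delta=19+n$, and a line with $n$ planes has $\delta=19+n$. Glue them along the line. Axiom (A1) forces all $n^2$ point–plane pairs to be incident, and the result has predimension $19+2n-2n^2$, which is $-5$ for $n=4$. No class defined by a bound $\delta\ge0$ amalgamates like this. The flag term $+2$ pays back each forced incidence exactly, as in (2).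

*What the flag term breaks.* Amalgamation arguments rest on submodularity, $\delta(X\cup Y)\le\delta(X)+\delta(Y)-\delta(X\cap Y)$. With a positive flag term it is false for arbitrary sets. In the digon take $X=\{l,l',p\}$, $Y=\{l,l',\pi\}$. Then $\delta(X)=\delta(Y)=49-20=29$ and $\delta(X\cap Y)=38$, so the right side is $20$, while $\delta(X\cup Y)=22$. The one pair $(p,\pi)$ between $X$ and $Y$ lies in two flags and so contributes $-2+4=+2$. Now $Y$ has an obvious defect: the point $p$ is outside $Y$ although two lines of $Y$ meet in it. The way past the obstacle is to use $\delta$ only on sets that are closed under such determined elements, and to prove submodularity there.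

## 4. Closed sets and the class $\mathcal K$

**Definition (closed).** Let $A\models\Sigma$ and $X\subseteq A$. $X$ is closed in $A$ if

- (c1) every line of $A\setminus X$ is incident with at most one point and at most one plane of $X$;
- (c2) every point $p\in A\setminus X$ is on at most one line of $X$, and if $p\,I\,l\in X$, then every plane of $X$ incident with $p$ is incident with $l$;
- (c3) every plane $\pi\in A\setminus X$ is on at most one line of $X$, and if $\pi\,I\,l\in X$, then every point of $X$ incident with $\pi$ is incident with $l$.

Equivalently, $X$ contains every $z\in A$ of one of the following kinds over $X$: (o1) a line on two distinct points of $X$; (o2) a line on two distinct planes of $X$; (o3) a point on two distinct lines of $X$; (o4) a plane on two distinct lines of $X$; (o5) a plane incident with non-incident $p,l\in X$; (o6) a point incident with non-incident $l,\pi\in X$. Indeed (c1) excludes (o1) and (o2) outside $X$, (c2) excludes (o3) and (o6), and (c3) excludes (o4) and (o5).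

If $z$ is of one of these kinds over $X$, it is of the same kind over every larger set. This gives four facts, used constantly.

- Intersections of closed sets are closed, so there is a least closed set $\langle X\rangle\supseteq X$.
- If $X$ is closed in $Y$ and $Y$ is closed in $A$, then $X$ is closed in $A$.
- If $X$ is closed in $A$ and $X\subseteq Y\subseteq A$, then $X$ is closed in $Y$.
- If $X$ is closed in $A$ and $Y\subseteq A$, then $X\cap Y$ is closed in $Y$.

*Examples.* $\emptyset$ and all singletons are closed, since each kind needs two elements of $X$. All subsets of a flag are closed. In the digon, $\langle l,l'\rangle$ is everything, and $\delta$ falls from $38$ to $22$.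

Put $f(0)=0$ and $f(n)=1+\log_3n$ for $n\ge1$. Then $f$ is increasing and $f(3n)=f(n)+1$ for $n\ge1$.

**Definition ($\mathcal K$).** $\mathcal K$ is the class of finite $A\models\Sigma$ with $\delta(X)\ge f(|X|)$ for every closed $X\subseteq A$.

Closed substructures of members of $\mathcal K$ are in $\mathcal K$. The slowly growing bound $f$ will bound the size of closures, hence give $\omega$-categoricity. In the next two sections only $\delta(X)\ge0$ for closed $X$ is used, together with the fact that $\delta$ is integer-valued.

*Examples.* Flags are in $\mathcal K$. The star with $u$ points and $w$ planes is in $\mathcal K$: a closed subset that contains $l$ is a smaller star with $\delta=19+u'+w'$, and one that omits $l$ has at most one point and one plane by (c1), so its $\delta$ is $0$ (for $\emptyset$), $11$ or $20$.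

## 5. Closing up does not raise $\delta$

The goal is that passing from a set $Z$ to $\langle Z\rangle$ lowers $\delta$. Without a restriction this is false: let $Z$ be the $10$ points and $10$ planes of a star. Then $\delta(Z)=220-200=20$, but the closure contains the line and has $\delta=39$. A line with many points *and* many planes gains from its flags. So we restrict to sets where this cannot happen.

**Definition (fair).** $Z\subseteq A$ is fair if each line of $A\setminus Z$ is incident with at most 2 points and at most 2 planes of $Z$.

Adding a missing point that lies on several lines of $Z$ also gains from flags. The following lemma bounds that gain by looking at the lines and planes through one point.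

**Lemma 2.** Let $A\in\mathcal K$, $p\in A$, and let $R$ be a set of lines and planes of $A$ incident with $p$, with $e(R)$ incidences inside $R$. Then $\rho(R):=9|R|-8e(R)\ge-11$. Dually for planes.

*Proof.* First, $\delta(\{p\}\cup R)=11+\rho(R)$: each line adds $19-10=9$, each plane adds $11-2=9$, and each line–plane incidence in $R$ adds $-10+2=-8$, because it makes a flag with $p$. Now enlarge $R$: add, one at a time, elements incident with $p$ that have $k\ge2$ neighbors in the current set. Each addition changes $\rho$ by $9-8k<0$. Let $R'$ be the final set. We check that $\{p\}\cup R'$ is closed in $A$.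

- (o1) and (o5) do not occur: there is only one point, and it is on all lines of $R'$.
- (o2): if a line $l$ is on $\pi\ne\pi'$ in $R'$, then $p,l$ are both incident with both, so $p\,I\,l$ by (A4). So $l$ is incident with $p$ and has two neighbors in $R'$, hence is in $R'$.
- (o3): a common point of two lines of $R'$ is $p$, by (A2).
- (o4): a common plane of two lines of $R'$ is incident with $p$ by (A1) and has two neighbors in $R'$, so it is in $R'$.
- (o6): let $p'$ be incident with non-incident $l,\pi\in R'$. If $p'\ne p$, then $l,\pi$ are both incident with both $p,p'$, and (A4′) gives $l\,I\,\pi$, a contradiction. So $p'=p$.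

Hence $11+\rho(R)\ge11+\rho(R')=\delta(\{p\}\cup R')\ge0$. ∎

This is where (A4) and (A4′) earn their place.

**Lemma 3.** Let $A\in\mathcal K$ and let $Z\subseteq A$ be fair. Then $\delta(\langle Z\rangle)\le\delta(Z)$, with strict inequality unless $Z$ is closed.

*Proof.* We add elements of $\langle Z\rangle$ one at a time, so that fairness is preserved and $\delta$ strictly decreases.

**Step 1: missing lines.** This step repairs (c1). Suppose a line $l\notin Z$ has $k$ points and $j$ planes in $Z$ with $\max(k,j)\ge2$. By fairness $\max(k,j)=2$, and $l\in\langle Z\rangle$ by (o1) or (o2). Add it. By (A1) its $k$ points are incident with its $j$ planes, so exactly $kj$ flags appear and the change is $19-10(k+j)+2kj$. This is $-1,-7,-13$ for $\{k,j\}=\{2,0\},\{2,1\},\{2,2\}$. No other line's count of points and planes changes, so fairness is preserved.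

**Step 2: missing points and planes, when (c1) holds.** If $Z$ is not closed, (c2) or (c3) fails; by duality let a point $p\notin Z$ violate (c2). Then $p\in\langle Z\rangle$ by (o3) or (o6). Let $m\ge1$ be the number of lines of $Z$ on $p$, and for each plane $\pi\in Z$ on $p$ let $k_\pi$ be the number of these lines incident with $\pi$. A plane incident with one of these lines is on $p$ by (A1), so adding $p$ changes $\delta$ by
$$11-10m+2\sum_\pi(k_\pi-1),$$
the sum over the planes of $Z$ on $p$.

If $m=1$, all $k_\pi\le1$, and the violation of (c2) means some $k_\pi=0$. The change is at most $11-10-2=-1$.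

If $m\ge2$, let $R$ consist of the $m$ lines and of the planes with $k_\pi\ge2$; let $n$ be the number of these planes, $e=e(R)$, and $g=e-n=\sum_{k_\pi\ge2}(k_\pi-1)\ge n$. Lemma 2 gives $8e\le11+9(m+n)$, so
$$8g=8e-8n\le11+9m+n\le11+9m+g,\qquad\text{i.e. } 7g\le11+9m .$$
Planes with $k_\pi\le1$ contribute at most $0$, so the change is at most $11-10m+2g\le(99-52m)/7<0$, as $52\cdot2=104>99$.

Since (c1) held before, after adding one point or plane each outside line has at most $2$ points and at most $2$ planes. Fairness is preserved.

**Step 3: the end.** $A$ is finite, so the process stops, and it stops at a closed set between $Z$ and $\langle Z\rangle$, which is $\langle Z\rangle$. If $Z$ was not closed, at least one element was added. ∎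

## 6. Submodularity for closed sets, and strong sets

**Lemma 4.** Let $A\in\mathcal K$, let $X,Y$ be closed in $A$, $W=X\cap Y$, and let $c$ be the number of line-incidences between $X\setminus Y$ and $Y\setminus X$. Then $X\cup Y$ is fair and
$$\delta(\langle X\cup Y\rangle)\le\delta(X\cup Y)\le\delta(X)+\delta(Y)-\delta(W)-5c. \tag{3}$$
If $\delta(X\cup Y)=\delta(X)+\delta(Y)-\delta(W)$, then $c=0$, and every incident pair $(p,\pi)$ with one member in $X\setminus Y$ and the other in $Y\setminus X$ has a line of $W$ incident with both.

*Proof.* A line outside $X\cup Y$ has at most one point of $X$ and one of $Y$, and likewise for planes, by (c1). So $X\cup Y$ is fair, and the first inequality is Lemma 3. Write $X^\circ=X\setminus Y$, $Y^\circ=Y\setminus X$.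

**Step 1: reduction to a count.** Call an incident pair or a flag *cross* if it lies in $X\cup Y$ but neither in $X$ nor in $Y$. Put $D=\delta(X\cup Y)-\delta(X)-\delta(Y)+\delta(W)$. Elements, and configurations inside $X$ or inside $Y$, cancel. A cross pair has one member in $X^\circ$ and one in $Y^\circ$. So
$$D=-10c-2\,\#\{\text{cross point–plane incidences}\}+2\,\#\{\text{cross flags}\}.$$
We have to bound the cross flags.

**Step 2: cross flags $(p,l,\pi)$ whose pair $(p,\pi)$ is not cross.** We show that there are at most $c$ of them. Say $p,\pi\in X$. Then $l\in Y^\circ$, and $p,\pi$ are not both in $Y$, so one of the two line-incidences at $l$ in the flag is cross. By (c1) for $X$, the line $l\notin X$ determines $p$ and $\pi$. If instead $p,\pi\in Y$, the same holds with $X,Y$ exchanged and $l\in X^\circ$. So sending such a flag to a cross line-incidence at its line is injective.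

**Step 3: how many flags a cross pair can have.** Let $p\in X^\circ$, $\pi\in Y^\circ$, $p\,I\,\pi$. By (c2) for $Y$, $p$ is on at most one line of $Y$; by (c3) for $X$, $\pi$ is on at most one line of $X$. The line of a flag in $X\cup Y$ on $(p,\pi)$ is one of these two lines, so there are at most two flags. If there are two, with lines $l_1\in Y$ and $l_2\neq l_1$, then $l_2\notin Y$ by uniqueness, so $l_2\in X^\circ$, and then $l_1\notin X$ by uniqueness, so $l_1\in Y^\circ$. Write $l_p=l_1\in Y^\circ$ (the $Y$-line on $p$) and $l'_\pi=l_2\in X^\circ$ (the $X$-line on $\pi$). All flags on a cross pair are cross, so a cross pair contributes $-2+2\,\#\text{flags}\in\{-2,0,+2\}$ to $D$. It contributes $+2$ exactly when it lies in the set $E$ of pairs with two flags. Let $S$, $T$ be the sets of points and planes that occur in pairs of $E$, and $s=|S|$, $t=|T|$.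

**Step 4: the claim $18|E|\le20(s+t)$.** The dangerous pairs are bounded by applying $\delta\ge0$ to the configuration they span. Let
$$G=\{p,l_p:p\in S\}\cup\{\pi,l'_\pi:\pi\in T\}.$$
By (c1) for $X$, the only point of $X$ on $l_p$ is $p$; by (c1) for $Y$, the only plane of $Y$ on $l'_\pi$ is $\pi$. So $p\mapsto l_p$ and $\pi\mapsto l'_\pi$ are injective, and $l_p\ne l'_\pi$ because one is in $Y^\circ$ and the other in $X^\circ$. Let $p\in S$, $\pi\in T$. If $p\,I\,\pi$, then $l_p\,I\,\pi$ by (c2) for $Y$ and $p\,I\,l'_\pi$ by (c3) for $X$, so $(p,\pi)\in E$. Conversely each of $p\,I\,l'_\pi$ and $l_p\,I\,\pi$ implies $p\,I\,\pi$ by (A1). So the incidences of $G$ are the $s+t$ line-incidences $p\,I\,l_p$ and $l'_\pi\,I\,\pi$, and for each $(p,\pi)\in E$ the three incidences $p\,I\,\pi$, $l_p\,I\,\pi$, $p\,I\,l'_\pi$. A flag of $G$ with line $l_p$ has point $p$, and one with line $l'_\pi$ has plane $\pi$, so the flags of $G$ are the two flags of each pair in $E$. Hence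
$$\delta(G)=(11+19-10)(s+t)-(22-4)|E|=20(s+t)-18|E|.$$
$G$ may not be fair, so let $N$ be the set of lines of $A\setminus G$ incident with at least 2 points of $S$ or at least 2 planes of $T$. Suppose $n\in N$ has $k\ge2$ points in $S\subseteq X$. Then $n\in X$ by (o1). Also $n\notin Y$, since otherwise $n$ is the $Y$-line $l_p\in G$ of such a point. And $n$ is on no $\pi\in T$, since otherwise $n$ is the $X$-line $l'_\pi\in G$. So adding $n$ changes $\delta$ by $19-10k<0$. If $n$ has at least 2 planes in $T\subseteq Y$, the same argument works with the roles exchanged: $n\in Y$ by (o2), and $n$ is on no $p\in S$, since otherwise $n=l_p$. Lines added do not interact, so $\delta(G\cup N)\le\delta(G)$. The points and planes of $G\cup N$ are those of $S\cup T$, and a line outside $G\cup N$ has at most one point of $S$ and one plane of $T$. So $G\cup N$ is fair, and Lemma 3 gives $\delta(G)\ge\delta(G\cup N)\ge\delta(\langle G\cup N\rangle)\ge0$. This is the claim.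

**Step 5: the sum.** Pairs with $p\in Y^\circ$, $\pi\in X^\circ$ are treated in the same way with $X,Y$ exchanged. Write $E_1,s_1,t_1$ and $E_2,s_2,t_2$ for the two cases. The line-incidences $p\,I\,l_p$ and $l'_\pi\,I\,\pi$ of the two cases are cross, and pairwise distinct: they are of the four different types point in $X^\circ$ with line in $Y^\circ$; line in $X^\circ$ with plane in $Y^\circ$; point in $Y^\circ$ with line in $X^\circ$; line in $Y^\circ$ with plane in $X^\circ$. So $s_1+t_1+s_2+t_2\le c$, and
$$D\le-10c+2c+2(|E_1|+|E_2|)\le-8c+\tfrac{20}9c=-\tfrac{52}9c\le-5c.$$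

**Step 6: the case $D=0$.** Then $c=0$, so flags as in Step 2 and members of $E_1,E_2$ do not occur. Now $D$ is a sum of terms $-2+2\,\#\text{flags}\le0$ over the cross pairs, so each cross pair lies in exactly one flag of $X\cup Y$. The line of that flag is in $W$: were it in $X^\circ$ or $Y^\circ$, one of its incidences with the pair would be a cross line-incidence. ∎

**Definition (strong).** Let $C$ be closed in $A$. Write $C\sqsubseteq A$ if $\delta(Y)\ge\delta(C)$ for all closed $Y\supseteq C$ in $A$. Write $C\le A$ ($C$ is strong in $A$) if $\delta(Y)>\delta(C)$ for all closed $Y\supsetneq C$ in $A$.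

*Examples.* $\emptyset\le A$ for $A\in\mathcal K$, since $f(n)\ge1$ for $n\ge1$. Every subset of a flag is strong in it, by (1). For a family of examples let $S_n=\{p,v_1,\dots,v_n\}$ with $p$ a point, $v_i$ a line for odd $i$ and a plane for even $i$, all $v_i$ incident with $p$, and $v_i\,I\,v_{i+1}$ the only other incidences. By the count in Lemma 2, $\{p\}\cup R$ has $\delta=11+\sum(|P|+8)$, the sum over the maximal intervals $P$ of consecutive elements in $R$. For $n\ge4$ the set $\{p,v_1,v_n\}$ is closed, with $\delta=29$, while $\delta(S_n)=19+n$. So it is not strong for $n\le9$ (not even $\sqsubseteq$); for $n=10$ it is $\sqsubseteq$ but not strong. We return to $n=11$ in Section 12.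

**Corollary 5.** Let $A\in\mathcal K$, $C\sqsubseteq A$, $X$ closed in $A$, and let $i$ be the number of line-incidences between $X\setminus C$ and $C\setminus X$. Then $\delta(X)-\delta(X\cap C)\ge5i$. If $C\le A$ and $X\not\subseteq C$, then $\delta(X)-\delta(X\cap C)\ge5i+1$.

*Proof.* $\delta(C)\le\delta(\langle X\cup C\rangle)\le\delta(X)+\delta(C)-\delta(X\cap C)-5i$ by (3). In the second case $\langle X\cup C\rangle\supsetneq C$, so the left side may be replaced by $\delta(C)+1$. ∎

**Corollary 6.** Let $A\in\mathcal K$. (1) If $X\le A$ and $Y$ is closed in $A$, then $X\cap Y\le Y$. (2) If $X\le Y\le A$, then $X\le A$. (3) If $X,Y\le A$, then $X\cap Y\le A$.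

*Proof.* (1) Let $Z$ be closed in $Y$, $X\cap Y\subsetneq Z$. Then $Z$ is closed in $A$, $Z\cap X=X\cap Y$ and $Z\not\subseteq X$, so $\delta(Z)>\delta(X\cap Y)$ by Corollary 5. (2) $X$ is closed in $A$. Let $Z\supsetneq X$ be closed in $A$. Then $\delta(Z)\ge\delta(Z\cap Y)\ge\delta(X)$. The first inequality is strict if $Z\not\subseteq Y$, by Corollary 5, and the second is strict if $Z\cap Y\ne X$. One of the two happens, since otherwise $Z=X$. (3) $X\cap Y\le Y\le A$ by (1); use (2). ∎

## 7. Free amalgams

**Definition (free amalgam).** Let $A,B\models\Sigma$ be finite, $C=A\cap B$ a common substructure closed in both. $A\otimes_CB$ has universe $A\cup B$ and as incidences those of $A$, those of $B$, and all pairs $(p,\pi)$ with one member in $A\setminus C$, the other in $B\setminus C$, and some line $l\in C$ with $p\,I\,l\,I\,\pi$.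

So only what (A1) forces is added, and every line-incidence of $A\otimes_CB$ lies inside $A$ or inside $B$. *Example:* $\{l,p\}\otimes_{\{l\}}\{l,\pi\}$ with $p\,I\,l\,I\,\pi$ is the flag $F$, and $\delta(F)=20+20-19$. The closed subset $\{p,\pi\}$ omits the line of the base, and there $\delta=20=11+11-0-2$. This loss of $2$ for a missing connecting line is the term $-2q$ in the next lemma.

**Lemma 7.** Let $D=A\otimes_CB$ as above.

(i) $D\models\Sigma$, and $A,B$ are induced substructures, closed in $D$.

(ii) Let $Y$ be closed in $D$, $X_1=Y\cap A$, $X_2=Y\cap B$, $X_0=Y\cap C$. Then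
$$\delta(Y)=\delta(X_1)+\delta(X_2)-\delta(X_0)-2q,$$
where there are $q$ distinct lines $l_1,\dots,l_q\in C\setminus Y$, each incident with an element of $X_1\setminus C$ and with an element of $X_2\setminus C$. In particular $q=0$ if $C\subseteq Y$.

(iii) If $A\in\mathcal K$, $C\le A$ and $Y$ is closed in $D$ with $Y\not\subseteq B$, then $\delta(Y)\ge\delta(Y\cap B)+1$. Hence $B\le D$.

(iv) If $A,B\in\mathcal K$ and $C\le A$, $C\le B$, then $D\in\mathcal K$ and $A,B\le D$.

*Proof.* **Step 1: the axioms, for (i).** Added pairs have one member in $A\setminus C$ and one in $B\setminus C$, so $A$ and $B$ are induced. "One side" means $A$ or $B$; configurations in one side are fine.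

(A1): if $p\,I\,l\,I\,\pi$ are not all in one side, then $l\in C$, since a line of $A\setminus C$ has its neighbors in $A$, and likewise for $B$. Then $p,\pi$ are on different sides, and $p\,I\,\pi$ by definition.

(A2): let $p\ne p'$ be on $l\ne l'$, not all in one side. There is an element in $A\setminus C$ and one in $B\setminus C$; these are not a point and a line, since line-incidences do not cross. If they are both points, then $l,l'$ are in $A$ and in $B$, so in $C$, and a point outside $C$ is on two lines of $C$, against (c2). If they are both lines, then $p,p'\in C$ and a line outside $C$ is on two points of $C$, against (c1). (A3) is dual.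

(A4): let $\pi\ne\pi'$ both be incident with $p$ and $l$, not all in one side. We want $p\,I\,l$.

- *Case $l\in A\setminus C$* (or symmetrically $l\in B\setminus C$). Then $\pi,\pi'\in A$, so $p\in B\setminus C$. Not both of $\pi,\pi'$ are in $C$, by (c1) for the line $l$. So one of them is in $A\setminus C$, and $p$ is on a line $m\in C$, unique by (c2) in $B$, which is incident with each of $\pi,\pi'$ that lies in $A\setminus C$. If one of them is in $C$, then $m$ is incident with it by (c2) in $B$. So $m$ is on both planes, and $m=l$ by (A3) in $A$, against $l\notin C$. This case does not occur.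
- *Case $l\in C$, $p\in A\setminus C$* (or symmetrically $p\in B\setminus C$). Some plane, say $\pi'$, is in $B\setminus C$, and $p\,I\,m\,I\,\pi'$ for a line $m\in C$. Both $m$ and $l$ are lines of $C$ on $\pi'\notin C$, so $m=l$ by (c3) in $B$, and $p\,I\,l$.
- *Case $l,p\in C$.* One of the planes is in $A\setminus C$, and (c3) in $A$ gives $p\,I\,l$.

(A4′) is dual.

**Step 2: $A$ is closed in $D$, for (i).** (c1): the elements of $A$ incident with a line of $B\setminus C$ are in $C$; use that $C$ is closed in $B$. (c2): let $p\in B\setminus C$. Lines of $A$ on $p$ are in $C$, so there is at most one. Let $l$ be one and let $\pi\in A$ be on $p$. If $\pi\in C$, then $l\,I\,\pi$ by (c2) in $B$. If $\pi\in A\setminus C$, then $p\,I\,m\,I\,\pi$ with a line $m\in C$, and $m=l$. (c3) is dual. The same holds for $B$.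

**Step 3: the count (ii).** Use "cross" as in the proof of Lemma 4 for $X_1$ and $X_2$, whose intersection is $X_0$. No line-incidence is cross. A cross incident pair $(p,\pi)$ has exactly one line of $D$ incident with both: such a line is in $C$, since line-incidences do not cross; it exists by definition; it is unique by (c2) for $C$, as one of the sides contains $p$ outside $C$. A cross flag has a cross pair: if, for example, $p,\pi\in A$ and $l\in B\setminus C$, then $p,\pi\in C$ and the flag lies in $B$. So a cross pair whose connecting line is in $Y$ contributes $-2+2=0$, and the others contribute $-2$. Let $q$ be the number of the latter. Their connecting lines are in $C\setminus Y$, and by (c1) for $Y$ such a line determines its point and its plane in $Y$. So these lines are distinct.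

**Step 4: (iii).** $X_1$ is closed in $A$ and $X_1\not\subseteq C$. There are at least $q$ line-incidences between $X_1\setminus C$ and $C\setminus X_1$, one at each $l_i$. By Corollary 5 in $A$, $\delta(X_1)-\delta(X_0)\ge5q+1$, and (ii) gives $\delta(Y)\ge\delta(X_2)+3q+1$. For $Y\supsetneq B$ this says $\delta(Y)>\delta(B)$.

**Step 5: (iv).** Let $Y$ be nonempty and closed in $D$. If $Y\subseteq A$ or $Y\subseteq B$, then $\delta(Y)\ge f(|Y|)$ because $A,B\in\mathcal K$. Otherwise apply (iii) on both sides: with $\mu=\max(|X_1|,|X_2|)\ge1$ we get $\delta(Y)\ge f(\mu)+1=f(3\mu)\ge f(|Y|)$, as $|Y|\le2\mu$. ∎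

## 8. Amalgamating three pieces

The independence theorem asks for more than Lemma 7: three structures, glued pairwise, with each pair of corners already free. This is the reason for the factor $3$ in $f(3n)=f(n)+1$.

**Lemma 8.** Let $C\le E_1,E_2,E_3$ and $E_i,E_j\le E_{ij}\in\mathcal K$ for $i<j$, with $E_i\cap E_j=C$ in $E_{ij}$. Assume that in $E_{ij}$ the set $H_{ij}=E_i\cup E_j$ is closed, its induced structure is $E_i\otimes_CE_j$, and $H_{ij}\sqsubseteq E_{ij}$. Then there is $D\in\mathcal K$ with universe $E_{12}\cup E_{13}\cup E_{23}$, glued so that any two of the $E_{ij}$ meet exactly in the common $E_k$, with all $E_{ij}\le D$ and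
$$\delta(D)=\sum\delta(E_{ij})-\sum\delta(E_i)+\delta(C).$$

*Proof.* "Freeness of $H_{ij}$" will mean that its structure is $E_i\otimes_CE_j$. In particular there are no line-incidences between $E_i\setminus C$ and $E_j\setminus C$, and every point–plane incidence between them is connected by a line of $C$. Let $Q=E_{12}\otimes_{E_1}E_{13}$, which is in $\mathcal K$ by Lemma 7(iv), and $H=E_2\cup E_3\subseteq Q$. Here $E_2\cap E_3\subseteq E_{12}\cap E_{13}=E_1$, so $E_2\cap E_3=C$. The plan is to attach $E_{23}$ to $Q$ along $H$, so we need three facts about $H$.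

**Step 1: $H$ carries $E_2\otimes_CE_3$.** This is needed so that $H$ is a common substructure of $Q$ and $E_{23}$. We have $E_2\setminus C\subseteq E_{12}\setminus E_1$ and $E_3\setminus C\subseteq E_{13}\setminus E_1$. So incidences between them are the pairs $(p,\pi)$ connected by a line $l\in E_1$. Such an $l$ is incident with an element of $E_2\setminus C$, so $l\in C$ by freeness of $H_{12}$. Conversely pairs connected by a line of $C\subseteq E_1$ are incident in $Q$.

**Step 2: $H$ is closed in $Q$.** By symmetry consider $z\in E_{12}$, $z\notin H$. If $z$ had a line-incidence with $x\in E_3\setminus C$, then, as $x\notin E_{12}$, the incidence would lie in $E_{13}$, so $z\in E_{12}\cap E_{13}=E_1$, and freeness of $H_{13}$ would give $z\in C\subseteq H$, a contradiction. So line-incidences from $z$ into $H$ go to $E_2$. Now (c1) and the first part of (c2) follow since $E_2$ is closed in $E_{12}$. For the second part of (c2) let $z$ be a point with $z\,I\,l\in E_2$ and $z\,I\,\pi\in H$. If $\pi\in E_2$, then $l\,I\,\pi$ since $E_2$ is closed in $E_{12}$. Let $\pi\in E_3\setminus C$. We find a line $l_0\in C$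 with $z\,I\,l_0\,I\,\pi$. If $z\in E_1$, then $z\in E_1\setminus C$, and freeness of $H_{13}$ gives $l_0$. If $z\notin E_1$, there is a connecting line $l_0\in E_1$ by definition of $Q$, and $l_0\,I\,\pi\in E_3\setminus C$ gives $l_0\in C$ by freeness of $H_{13}$. So $l_0$ is a line of $E_2$ on $z$, hence $l_0=l$, and $l\,I\,\pi$. (c3) is dual.

**Step 3: $H\le Q$.** Let $Y\supsetneq H$ be closed in $Q$, $Y_1=Y\cap E_{12}$, $Y_2=Y\cap E_{13}$, $Y_0=Y\cap E_1\supseteq C$, and let $q$ and the lines $l_i\in E_1\setminus Y$ be as in Lemma 7(ii). Each $l_i$ is incident with some $x\in Y_1\setminus E_1$. If $x\in E_2$, freeness of $H_{12}$ gives $l_i\in C\subseteq Y$, a contradiction. So $x\in Y_1\setminus H_{12}$, while $l_i\in H_{12}\setminus Y_1$. Hence there are at least $q$ line-incidences between $Y_1\setminus H_{12}$ and $H_{12}\setminus Y_1$. Now $Y_1\cap H_{12}=Y_0\cup E_2$ is closed in $H_{12}$ and contains $C$. By Corollary 5 for $H_{12}\sqsubseteq E_{12}$ and Lemma 7(ii) in $H_{12}=E_1\otimes_CE_2$,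
$$\delta(Y_1)\ge\delta(Y_0\cup E_2)+5q=\delta(Y_0)+\delta(E_2)-\delta(C)+5q.$$
Likewise $\delta(Y_2)\ge\delta(Y_0)+\delta(E_3)-\delta(C)+5q$. Since $\delta(H)=\delta(E_2)+\delta(E_3)-\delta(C)$,
$$\delta(Y)=\delta(Y_1)+\delta(Y_2)-\delta(Y_0)-2q\ \ge\ \delta(H)+\bigl(\delta(Y_0)-\delta(C)\bigr)+8q.$$
As $C\le E_1$, this is $>\delta(H)$ unless $Y_0=C$ and $q=0$. In that case $\delta(Y)=\delta(Y_1)+\delta(Y_2)-\delta(C)$. Here $Y_1\supseteq E_2$ and $Y_2\supseteq E_3$, one inclusion is proper since $Y\ne H$, and $E_2\le E_{12}$, $E_3\le E_{13}$. So again $\delta(Y)>\delta(H)$.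

**Step 4: the amalgam and its symmetry.** Put $D=Q\otimes_HE_{23}$; $H$ is closed in $Q$ and in $E_{23}$, with the same induced structure. Since $H\le Q\in\mathcal K$, Lemma 7(iii) gives $E_{23}\le D$ and $\delta(Y)\ge\delta(Y\cap E_{23})+1$ for closed $Y\not\subseteq E_{23}$. We want the same for the other two pieces. The incidences of $D$ are exactly those inside some $E_{ij}$, together with the pairs $(p,\pi)$ for which there is a line $l$ with $p\,I\,l$ inside some $E_{ij}$ and $l\,I\,\pi$ inside some $E_{i'j'}$. By construction every incidence is of this form, since line-incidences of $Q$ lie inside $E_{12}$ or $E_{13}$. Conversely such pairs are incident by (A1) in $D$. This description is symmetric in the indices, and so are the hypotheses, so the other two orders of construction give the same $D$. Hence for every $ij$: $E_{ij}\le D$, and $\delta(Y)\ge\delta(Y\cap E_{ij})+1$ for closed $Y\not\subseteq E_{ij}$.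

**Step 5: $D\in\mathcal K$ and the formula.** A closed $Y\subseteq E_{ij}$ is closed in $E_{ij}\in\mathcal K$. A closed $Y$ that lies in no $E_{ij}$ satisfies $\delta(Y)\ge f(\mu)+1=f(3\mu)\ge f(|Y|)$ with $\mu=\max|Y\cap E_{ij}|\ge1$, as $|Y|\le3\mu$. Lemma 7(ii) with $q=0$, applied to $D$, $Q$ and $H$, gives
$$\delta(D)=\delta(Q)+\delta(E_{23})-\delta(H),\quad \delta(Q)=\delta(E_{12})+\delta(E_{13})-\delta(E_1),\quad \delta(H)=\delta(E_2)+\delta(E_3)-\delta(C). \ ∎$$

## 9. The generic structure, its closure and its dimension

**Construction of $M$.** Build $A_0\le A_1\le\cdots$ in $\mathcal K$ with $A_0=\emptyset$. There are countably many triples $(i,X,B)$ with $X\le A_i$ and $X\le B\in\mathcal K$, where $B$ is taken up to isomorphism over $X$; enumerate them along the construction so that each is treated at some stage $j\ge i$. At that stage $X\le A_i\le A_j$, so $X\le A_j$ by Corollary 6(2). Rename $B$ so that $B\cap A_j=X$, and put $A_{j+1}=A_j\otimes_XB$. By Lemma 7(iv), $A_{j+1}\in\mathcal K$ and $A_j,B\le A_{j+1}$. Let $M=\bigcup A_i$.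

For finite $X\subseteq M$, "$X\le M$" means $X\le A_i$ for some $A_i\supseteq X$; by Corollary 6(1),(2) this is the same as for every $A_i\supseteq X$. Similarly "closed in $M$" means closed in some, equivalently every, $A_i\supseteq X$. By construction:

(G) If $X\le M$ is finite and $X\le B\in\mathcal K$, there is an embedding $B\to M$ over $X$ with strong image.

**Homogeneity.** Every isomorphism $g:X\to X'$ between finite strong subsets of $M$ extends to an automorphism. Given $y\in M$, choose $A_i\supseteq X\cup\{y\}$. Then $X\le A_i$, and (G) over $X'$ extends $g$ to an isomorphism of $A_i$ with a finite strong set. Continue back and forth.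

$M$ is infinite: a set of $n$ points without incidences is in $\mathcal K$, as its subsets have $\delta=11k\ge f(k)$, and (G) over $\emptyset$ embeds it.

**Definition ($\mathrm{cl}$ and $d$).** For finite $X\subseteq M$ let $\mathrm{cl}(X)$ be the least finite strong set containing $X$, and $d(X)=\delta(\mathrm{cl}(X))$.

It exists, since $X$ is contained in some strong $A_i$ and finite strong sets are closed under intersection by Corollary 6(3). For example, on subsets of a strong flag $\mathrm{cl}$ is the identity and $d=\delta$. Moreover
$$d(X)=\min\{\delta(Y):Y\supseteq X\text{ finite and closed in }M\}. \tag{4}$$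
To see this, choose $Y$ of minimal $\delta$ and then of maximal size; sizes are bounded, since $f(|Y|)\le\delta(Y)$. A closed $Z\supsetneq Y$ has $\delta(Z)>\delta(Y)$ by the two choices, so $Y\le M$ and $\mathrm{cl}(X)\subseteq Y$. Strongness of $\mathrm{cl}(X)$ and minimality of $\delta(Y)$ give $\mathrm{cl}(X)=Y$.

So $d$ is a nonnegative integer, monotone, with $d(\emptyset)=0$, and for finite sets
$$d(ABC)+d(C)\le d(AC)+d(BC). \tag{5}$$
Indeed, let $W=\mathrm{cl}(AC)\cap\mathrm{cl}(BC)$. It is strong and contains $C$, so $\delta(W)=d(W)\ge d(C)$. By (4) and Lemma 4, $d(ABC)\le\delta(\langle\mathrm{cl}(AC)\cup\mathrm{cl}(BC)\rangle)\le d(AC)+d(BC)-\delta(W)$.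

**Proposition 9.** $T:=\mathrm{Th}(M)$ is $\omega$-categorical.

*Proof.* Singletons are closed, so $d(x)\le19$ by (4), and $d(X)\le19|X|$ by (5) with $C=\emptyset$. Since $f(|\mathrm{cl}(X)|)\le d(X)$, we get $|\mathrm{cl}(X)|\le3^{19|X|}$. By homogeneity the orbit of a tuple $a$ under $\mathrm{Aut}(M)$ is determined by the isomorphism type of $(\mathrm{cl}(a),a)$. So there are finitely many orbits of $n$-tuples for each $n$, and the Ryll-Nardzewski theorem applies. ∎

**Passing to the monster model.** In $M$ each $\mathrm{Aut}(M)$-invariant relation is a finite union of orbits, hence $\emptyset$-definable. This applies to "$y\in\mathrm{cl}(x)$", "$d(x)=k$", and "$x$ enumerates a strong set of given isomorphism type"; the last is a single orbit. We use these definitions in $\mathfrak C\succeq M$. Every type of a finite tuple over $\emptyset$ is isolated, hence realized in $M$, so every finite subset of $\mathfrak C$ is $\mathrm{Aut}(\mathfrak C)$-conjugate into $M$. So all statements about finite sets hold in $\mathfrak C$, including (G), which for given isomorphism types is a first-order sentence. Isomorphic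 enumerated finite strong sets have the same type. Since $\mathrm{cl}(X)$ is finite and definable from $X$, $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$. For infinite $X$ let $\mathrm{cl}(X)$ be the union of the closures of finite subsets; models are then $\mathrm{cl}$-closed.

## 10. The dimension governs non-forking

For finite $a,b$ put $d(a/b)=d(ab)-d(b)$, and for small real $B$ put $d(a/B)=\min\{d(a/b):b\subseteq B\text{ finite}\}$. By (5), $d(a/b)$ can only decrease as $b$ grows, so the minimum is attained and *stays attained* on all larger finite subsets of $B$. Computing on a sufficiently large finite subset of $C$ gives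
$$d(ab/C)=d(a/bC)+d(b/C). \tag{6}$$
Also $d(a/B)=d(a/\mathrm{cl}(B))$, since $d(ab)=d(a\,\mathrm{cl}(b))$.

**Definition.** $a\perp_AB$ if $d(a/AB)=d(a/A)$; for sets on the left, require this for all finite tuples from the set.

We recall the Kim–Pillay theorem (*Simple theories*, APAL 88 (1997), Thm 4.2): if an automorphism-invariant relation satisfies local character, finite character, symmetry, transitivity, extension, and the independence theorem over models, then $T$ is simple and the relation is non-forking.

**Proposition 10.** $T$ is simple, and $\perp$ is non-forking independence on real sets. The independence theorem holds over every small real set $C=\mathrm{cl}(C)$.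

*Proof.* **Step 1: the formal properties.** Invariance and finite character are clear. Local character holds with finite base sets, because the minimum is attained. Symmetry: by (6), $a\perp_Ab$ iff $d(ab/A)=d(a/A)+d(b/A)$. Transitivity: for $A\subseteq B\subseteq C$ we have $d(a/A)\ge d(a/B)\ge d(a/C)$, so $a\perp_AC$ iff $a\perp_AB$ and $a\perp_BC$.

**Step 2: extension.** Let $A\subseteq B$ and $k=d(a/A)$. We need
$$\mathrm{tp}(a/A)\cup\{d(xc)-d(c)\ge k:c\subseteq B\text{ finite}\}$$
to be consistent: a realization $a'$ has $d(a'/B)\ge k=d(a'/A)$. Given a finite part, choose a finite $A_0\subseteq A$ that contains the parameters of the formulas from $\mathrm{tp}(a/A)$ and satisfies $d(a/A_0)=k$, and a finite $c\subseteq B$ that contains $A_0$ and all other parameters. Let $C_0=\mathrm{cl}(A_0)$, $E=\mathrm{cl}(aC_0)$, $B_1=\mathrm{cl}(cC_0)$. Then $C_0\le E,B_1$ by Corollary 6(1). Let $E'$ be a copy of $E$ over $C_0$ with $E'\cap B_1=C_0$, let $D=E'\otimes_{C_0}B_1\in\mathcal K$ (Lemma 7(iv)), and embed $D$ strongly into $\mathfrak C$ over $B_1$, using (G) and $B_1\le D$. Since $E'\le D$, the image of $E'$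 is strong in $\mathfrak C$. So the image $a'$ of $a$ satisfies $a'\equiv_{C_0}a$, and the image of $E'$ is $\mathrm{cl}(a'C_0)$. The image of $D$ is strong, contains $a'B_1$, and is the union of $\mathrm{cl}(a'C_0)$ and $B_1$; so it is $\mathrm{cl}(a'B_1)$. By Lemma 7(ii),
$$d(a'/B_1)=\delta(D)-\delta(B_1)=\delta(E)-\delta(C_0)=d(a/A_0)=k,$$
and $d(a'/c')\ge d(a'/B_1)=k$ for every $c'\subseteq c$. So $a'$ realizes the finite part.

**Step 3: the independence theorem, reduction to finite sets.** Let $C=\mathrm{cl}(C)$ be small and real, let $a\equiv_Ca'$ be finite tuples, $a\perp_CA$, $a'\perp_CB$, $A\perp_CB$. We need $a''$ with $a''\equiv_{CA}a$, $a''\equiv_{CB}a'$, $a''\perp_CAB$, that is, a realization of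
$$\mathrm{tp}(a/CA)\cup\mathrm{tp}(a'/CB)\cup\{d(xe)-d(e)\ge d(a/C):e\subseteq CAB\text{ finite}\}.$$
A finite part involves only a finite $c\subseteq C$ and finite subsets of $A,B$. So we may take $A,B$ finite, and need $a''\equiv_{cA}a$, $a''\equiv_{cB}a'$ and $d(a''/cAB)\ge d(a/C)$. Choose a finite $C_1$ with $c\subseteq C_1=\mathrm{cl}(C_1)\subseteq C$ and $d(x/C_1)=d(x/C)$ for $x=a,a',A,B,AB,aA,a'B$. By (6) the three independences then hold over $C_1$.

**Step 4: the three pieces.** Put $E_1=\mathrm{cl}(aC_1)$, $E_2=\mathrm{cl}(AC_1)$, $E_3=\mathrm{cl}(BC_1)$, $E_{12}=\mathrm{cl}(aAC_1)$, $E_{23}=\mathrm{cl}(ABC_1)$. Let $E_{13}$ be a copy of $\mathrm{cl}(a'BC_1)$ in which $\mathrm{cl}(a'C_1)$ is identified with $E_1$ by an automorphism over $C_1$ that takes $a'$ to $a$, and $\mathrm{cl}(BC_1)$ is identified with $E_3$. Glue the three structures abstractly along these identifications, as in Lemma 8. We verify its hypotheses over $C_1$. Clearly $C_1\le E_i\le E_{ij}\in\mathcal K$. For $E_{12}$, independence over $C_1$ gives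
$$\delta(E_{12})=\delta(E_1)+\delta(E_2)-\delta(C_1).$$
On the other hand, by (4) and Lemma 4,
$$\delta(E_{12})=d(E_1E_2)\le\delta(\langle E_1\cup E_2\rangle)\le\delta(E_1\cup E_2)\le\delta(E_1)+\delta(E_2)-\delta(E_1\cap E_2)\le\delta(E_1)+\delta(E_2)-\delta(C_1),$$
the last step because $C_1$ is strong and $C_1\subseteq E_1\cap E_2$. So all of these are equalities, and each one tells us something:

- the last one gives $E_1\cap E_2=C_1$, by strongness of $C_1$;
- the second gives that $E_1\cup E_2$ is closed, by strictness in Lemma 3;
- the third gives, by the last part of Lemma 4, that there are no cross line-incidences and that each cross point–plane incidence is connected by a line of $C_1$; pairs connected by a line of $C_1$ are incident by (A1), so $E_1\cup E_2$ carries $E_1\otimes_{C_1}E_2$;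
- $\delta(E_1\cup E_2)=d(E_1E_2)$ is minimal among closed supersets, so $H_{12}\sqsubseteq E_{12}$.

The same argument applies to $E_{23}$ and, inside $\mathrm{cl}(a'BC_1)$, to $E_{13}$.

**Step 5: conclusion of the independence theorem.** Let $D$ be as in Lemma 8. As $E_{23}\le D$, embed $D$ strongly over $E_{23}$ into $\mathfrak C$, and let $a''$ be the image of $a$. Since $E_{12},E_{13}\le D$, their images are strong, so $a''\equiv_{E_2}a$ and $a''\equiv_{E_3}a'$, and their images are $\mathrm{cl}(a''AC_1)$ and $\mathrm{cl}(a''BC_1)$. So $\mathrm{cl}(a''E_{23})$ contains the images of $E_{12},E_{13},E_{23}$; hence it is the image of $D$, which is strong. Therefore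
$$d(a''/E_{23})=\delta(D)-\delta(E_{23})=\delta(E_{12})+\delta(E_{13})-\sum_i\delta(E_i)+\delta(C_1)=\delta(E_1)-\delta(C_1)=d(a/C),$$
where we used $\delta(E_{1j})=\delta(E_1)+\delta(E_j)-\delta(C_1)$ for $j=2,3$. Finally $d(a''/cAB)\ge d(a''/E_{23})$. Since models are $\mathrm{cl}$-closed, the Kim–Pillay theorem applies. ∎

## 11. Finite rank, and types over finite strong sets are strong types

**Proposition 11.** $SU(a/B)\le d(a/B)$ for finite real $a$ and small real $B$, and $T$ is supersimple of finite SU-rank.

*Proof.* **Step 1: real tuples over real sets.** We show by induction on $n$ that $SU(a/B)\ge n$ implies $d(a/B)\ge n$. Let $SU(a/B)\ge n+1$, witnessed by $B'\supseteq B$ in $\mathfrak C^{eq}$ with $a\not\perp_BB'$ and $SU(a/B')\ge n$. The dimension $d$ speaks about real sets only, so we replace $B'$: by extension choose a real $B''\supseteq B$ with $B'\subseteq\mathrm{dcl}^{eq}(B'')$ and $B''\perp_{B'}a$. Then $SU(a/B'')=SU(a/B')\ge n$ by (S3), and $a\not\perp_BB''$. By Proposition 10, $d(a/B)>d(a/B'')\ge n$.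

**Step 2: arbitrary bases.** If $B\subseteq\mathfrak C^{eq}$, choose a real $B'$ with $B\subseteq\mathrm{dcl}^{eq}(B')$ and $B'\perp_Ba$. Then $SU(a/B)=SU(a/B')<\omega$.

**Step 3: imaginary tuples.** A finite tuple $e$ of imaginaries is in $\mathrm{dcl}^{eq}(a)$ for some finite real $a$. We claim $SU(e/B)\le SU(ae/B)=SU(a/B)$. The equality holds because $a$ and $ae$ are interdefinable. For the inequality, show by induction on $\alpha$ that $SU(e/B)\ge\alpha$ implies $SU(ae/B)\ge\alpha$; limits are clear. If $SU(e/B)\ge\alpha+1$ is witnessed by $B'\supseteq B$ with $e\not\perp_BB'$ and $SU(e/B')\ge\alpha$, then $ae\not\perp_BB'$, and inductively $SU(ae/B')\ge\alpha$. ∎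

In particular (S1)–(S4) are available for $T$.

**Lemma 12.** Let $C$ be finite with $C=\mathrm{cl}(C)$, and let $a\equiv_Ca'$ be finite real tuples. Then $a\equiv_{\mathrm{acl}^{eq}(C)}a'$.

*Proof.* By (S4) it suffices to show $a\,\mathcal E\,a'$ for every $C$-definable finite equivalence relation $\mathcal E$. By extension choose $b_1\equiv_{\mathrm{acl}^{eq}(C)}a$ with $b_1\perp_Ca$, and $b_2\equiv_{\mathrm{acl}^{eq}(C)}a'$ with $b_2\perp_Ca'b_1$. Then $a\perp_Cb_1$, $a'\perp_Cb_2$, $b_1\perp_Cb_2$, so the independence theorem over $C$ (Proposition 10) gives $a''$ with $a''\equiv_{Cb_1}a$ and $a''\equiv_{Cb_2}a'$. Since $a\,\mathcal E\,b_1$ and $a'\,\mathcal E\,b_2$, we get $b_1\,\mathcal E\,a''\,\mathcal E\,b_2$, so $a\,\mathcal E\,b_1\,\mathcal E\,a''\,\mathcal E\,b_2\,\mathcal E\,a'$. ∎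

## 12. Walking an imaginary along a chain

Embed a flag $F=\{p,l,\pi\}$ strongly in $\mathfrak C$, by (G) over $\emptyset$. All its subsets are strong in $F$, hence in $\mathfrak C$, and $d=\delta$ on them. By (1) and Proposition 10,
$$d(\pi/l)=1=d(\pi/pl)\ \Rightarrow\ \pi\perp_lp,\qquad d(\pi)=11\ne9=d(\pi/p)\ \Rightarrow\ \pi\not\perp p.$$
These are (iii) and (iv) of Proposition 1. For (i) and (ii) we move an imaginary $e$ along a chain of neighbors, using Lemma 12 at each step, until it is algebraic over two independent elements. The chain must be long enough for its ends to be independent, and here the numbers are used.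

**Lemma 13.** $\mathrm{acl}^{eq}(p)\cap\mathrm{acl}^{eq}(l)=\mathrm{acl}^{eq}(\emptyset)$.

*Proof.* **Step 1: a chain with independent ends.** Let $S=\{p_0,l_0,p_1,l_1,p_2\}$ with incidences exactly $p_0\,I\,l_0\,I\,p_1\,I\,l_1\,I\,p_2$. Clearly $S\models\Sigma$. For $X\subseteq S$, a connected component with $u$ points and $v$ lines has $u+v-1$ incidences, so $\delta(X)=\sum(u+9v+10)$ over the components. Hence $\delta(X)\ge|X|+10\ge f(|X|)$ for nonempty $X$, and $S\in\mathcal K$. Each singleton and each consecutive pair is closed, and it is strong in $S$, since enlarging a component or adding one increases the sum. The set $\{p_0,p_2\}$ is closed with $\delta=22$. A closed proper superset either is $S$, with $\delta=3+18+10=31$, or has at least 2 components and at least 3 elements, so that $\delta\ge20+3=23$. So $\{p_0,p_2\}\le S$. (One step would not do: $\{p_0,p_1\}$ is not closed, and closing it gives $\{p_0,l_0,p_1\}$ with $\delta=21<22$.)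

**Step 2: the walk.** By (G) over $\{p,l\}$ we may take $S\le\mathfrak C$ with $(p_0,l_0)=(p,l)$. Let $e\in\mathrm{acl}^{eq}(p_0)\cap\mathrm{acl}^{eq}(l_0)$. The sets $\{p_0,l_0\}$ and $\{p_1,l_0\}$ are isomorphic strong sets over $l_0$, so $p_1\equiv_{l_0}p_0$, and $\{l_0\}$ is strong, so Lemma 12 gives $p_1\equiv_{\mathrm{acl}^{eq}(l_0)}p_0$. An automorphism that witnesses this fixes $e\in\mathrm{acl}^{eq}(l_0)$ and takes $p_0$ to $p_1$, so $e\in\mathrm{acl}^{eq}(p_1)$. Likewise $l_1\equiv_{\mathrm{acl}^{eq}(p_1)}l_0$ gives $e\in\mathrm{acl}^{eq}(l_1)$, and $p_2\equiv_{\mathrm{acl}^{eq}(l_1)}p_1$ gives $e\in\mathrm{acl}^{eq}(p_2)$.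

**Step 3: the end.** Since $d(p_0p_2)=22=d(p_0)+d(p_2)$, we have $p_0\perp p_2$. So $e\perp e$, and $e\in\mathrm{acl}^{eq}(\emptyset)$. ∎

**Lemma 14.** $\mathrm{acl}^{eq}(p,l)\cap\mathrm{acl}^{eq}(p,\pi)=\mathrm{acl}^{eq}(p)$.

*Proof.* **Step 1: a chain of lines and planes through $p$.** Let $S=S_{11}=\{p,v_1,\dots,v_{11}\}$ as in Section 6: $p$ is a point, $v_1,v_3,\dots,v_{11}$ are lines, $v_2,v_4,\dots,v_{10}$ are planes, all $v_i$ are incident with $p$, and $v_i\,I\,v_{i+1}$ are the only other incidences. $S\models\Sigma$: (A1) and (A4) hold since everything is incident with the only point; (A2) and (A4′) are vacuous; (A3) holds because the path $v_1\dots v_{11}$ has no 4-cycle. For $R\subseteq\{v_1,\dots,v_{11}\}$,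
$$\delta(\{p\}\cup R)=11+\sum(n+8),\qquad\delta(R)=\sum(9v+w+10),$$
the sums over the path components of $R$, of size $n$, with $v$ lines and $w$ planes. So $\delta(X)\ge|X|\ge f(|X|)$ for all nonempty $X\subseteq S$, and $S\in\mathcal K$.

**Step 2: the strong subsets.** The set $\{p\}\cup R$ is closed exactly when no $v_j\notin R$ has both neighbors $v_{j-1},v_{j+1}$ in $R$: a line $v_j$ with two planes in $R$ violates (c1), a plane $v_j$ with two lines in $R$ violates (c3), and with at most one neighbor nothing is violated, since $p$ is on all lines. So $\{p\}$, $\{p,v_i\}$ and $\{p,v_i,v_{i+1}\}$ are closed, and they are strong in $S$, since enlarging a component of $R$ or adding one increases $\delta$. The set $\{p,v_1,v_{11}\}$ is closed with $\delta=11+9+9=29$. A closed proper superset either is $S$, with $\delta=11+19=30$, or has $R$ with at least 2 components and at least 3 elements, so that $\delta\ge11+16+3=30$. So $\{p,v_1,v_{11}\}\le S$.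

**Step 3: the walk.** By (G) over $F$ we may take $S\le\mathfrak C$ with $v_1=l$, $v_2=\pi$. Let $e\in\mathrm{acl}^{eq}(p,v_1)\cap\mathrm{acl}^{eq}(p,v_2)$. For $1\le i\le9$, $\{p,v_i,v_{i+1}\}$ and $\{p,v_{i+2},v_{i+1}\}$ are isomorphic strong sets over the strong set $\{p,v_{i+1}\}$. So $v_{i+2}\equiv_{\mathrm{acl}^{eq}(p,v_{i+1})}v_i$ by Lemma 12, and $e\in\mathrm{acl}^{eq}(p,v_i)\cap\mathrm{acl}^{eq}(p,v_{i+1})$ gives $e\in\mathrm{acl}^{eq}(p,v_{i+2})$. Inductively $e\in\mathrm{acl}^{eq}(p,v_1)\cap\mathrm{acl}^{eq}(p,v_{11})$.

**Step 4: the end.** $d(v_1v_{11}/p)=29-11=18=9+9=d(v_1/p)+d(v_{11}/p)$, so $v_1\perp_pv_{11}$. Hence $e\perp_pe$ and $e\in\mathrm{acl}^{eq}(p)$. ∎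

**Proof of Theorem A.** $T$ is $\omega$-categorical by Proposition 9 and supersimple of finite SU-rank by Proposition 11. The flag $F$ satisfies (i) by Lemma 13, (ii) by Lemma 14, and (iii), (iv) by the computation above. By Proposition 1, $T$ is not CM-trivial. ∎

## 13. The rank is exactly the dimension

All of Theorem B except $SU=d$ is now proved: non-forking and the independence theorem in Proposition 10, strong types in Lemma 12, and the four displayed conditions in Section 12.

**Proposition 15.** $SU(a/B)=d(a/B)$ for all finite real $a$ and small real $B$.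

*Proof.* By Proposition 11 we need $SU(a/B)\ge d(a/B)$. It suffices to find, whenever $d(a/B)\ge1$, an element $y$ with $d(a/By)=d(a/B)-1$. Then $a\not\perp_By$, so $SU(a/B)\ge SU(a/By)+1$, and induction on $d(a/B)$ finishes. Since $\mathrm{cl}(B)\subseteq\mathrm{acl}(B)$, we may assume $B=\mathrm{cl}(B)$. Choose a finite strong $B_0\subseteq B$ with $d(a/B_0)=d(a/B)$, put $A=\mathrm{cl}(aB_0)\ne B_0$, and pick $x\in A\setminus B_0$. The element $y$ will be joined to $x$ by a gadget that costs $10$ when $x$ is present, whereas $y$ alone costs $11$.

**Step 1: the gadget $S\ni x$.** If $x$ is a point, let $S=\{x,m,y\}$ with $m$ a line, $y$ a point, and incidences exactly $x\,I\,m\,I\,y$; dually if $x$ is a plane. If $x$ is a line, let $S=\{x,p',y\}$ with $p'$ a point, $y$ a plane, and incidences exactly $x\,I\,p'\,I\,y$. Then $S\models\Sigma$. In all cases: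

- $\delta(y)=11$, and $\delta(S)=\delta(x)+10$: it is $41-20=21$ in the first case and its dual, and $19+11+11-10-2=29$ in the other;
- the two-element set $S\setminus\{x\}$ has $\delta=20$: $11+19-10$, respectively $22-2$;
- every closed subset of $S$ that contains $x,y$ is $S$, by (o1), (o2), (o6) respectively;
- the closed proper supersets of $\{x\}$ are $S$ and the set of $x$ with the middle element, which has $\delta=20>\delta(x)$; so $\{x\}\le S$. All nonempty closed subsets have $\delta\ge11$, so $S\in\mathcal K$.

**Step 2: attaching it to $A$.** Let $A^*=A\otimes_{\{x\}}S$; $\{x\}$ is closed in $A$ but may fail to be strong in it, so Lemma 7(iv) is not available. Lemma 7(iii), with $\{x\}\le S\in\mathcal K$, gives $A\le A^*$ and $\delta(Y)\ge\delta(Y\cap A)+1$ for closed $Y\not\subseteq A$. If moreover $Y\cap A\ne\emptyset$, then $\delta(Y)\ge f(3|Y\cap A|)\ge f(|Y|)$, as $|Y\setminus A|\le2$. If $Y\cap A=\emptyset$, then $Y$ is a closed subset of $S\in\mathcal K$. If $Y\subseteq A$, use $A\in\mathcal K$. So $A^*\in\mathcal K$; embed it strongly over $A$ into $\mathfrak C$. The set $\mathrm{cl}(aB_0y)$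 lies in $A^*$ and contains $A$. It contains $x$ and $y$, so it contains $S$. So it is $A^*$, and by Lemma 7(ii)
$$d(aB_0y)=\delta(A)+\delta(S)-\delta(x)=\delta(A)+10.$$

**Step 3: $d(B_0y)=\delta(B_0)+11$.** The bound $\le$ is (5) with $C=\emptyset$. For $\ge$, note that $\mathrm{cl}(B_0y)\subseteq A^*$, so it suffices to bound $\delta(Y)$ for $Y\supseteq B_0\cup\{y\}$ closed in $A^*$. If $x\in Y$, then $Y\cap S=S$ and $Y\cap A\supsetneq B_0$, so $\delta(Y)=\delta(Y\cap A)+\delta(S)-\delta(x)\ge\delta(B_0)+1+10$, because $B_0\le A$. If $x\notin Y$, then
$$\delta(Y)=\delta(Y\cap A)+\delta(Y\cap S)-2q,\qquad\delta(Y\cap A)\ge\delta(B_0),\quad q\le1,$$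
since the $q$ distinct lines lie in $\{x\}$. Either $Y\cap S=\{y\}$, and then $q=0$ as $y$ is not incident with $x$, so $\delta(Y)\ge\delta(B_0)+11$; or $|Y\cap S|=2$, and then $\delta(Y)\ge\delta(B_0)+20-2$. In both cases $\delta(Y)\ge\delta(B_0)+11$.

**Step 4: the drop over $B_0$, and then over $B$.** By Steps 2 and 3,
$$d(a/B_0y)=\delta(A)+10-\delta(B_0)-11=d(a/B_0)-1.$$
To pass to $B$, use extension to replace $y$ by a realization of $\mathrm{tp}(y/aB_0)$ with $y\perp_{aB_0}B$; this does not change $d(a/B_0y)$. With $a\perp_{B_0}B$ and (6),
$$d(ay/B)=d(y/aB)+d(a/B)=d(y/aB_0)+d(a/B_0)=d(ay/B_0).$$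
Expanding both ends the other way, $d(a/By)+d(y/B)=d(a/B_0y)+d(y/B_0)$. Since $d(a/By)\le d(a/B_0y)$ and $d(y/B)\le d(y/B_0)$, both are equalities, and $d(a/By)=d(a/B_0y)=d(a/B_0)-1=d(a/B)-1$. ∎

**Proof of Theorem B.** It remains to read off the ranks of the flag of Section 12: $SU(p)=d(p)=11$, $SU(\pi)=d(\pi)=11$, $SU(l)=d(l)=19$. ∎
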